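# Kleene star leads out of the context-free matrix languages

## 1. Copies, a budget, and a token left behind

Consider a grammar whose rules come in bundles. Each bundle is applied as a whole, its rules one after another, and every rule in it must really be applied. The bundles are
$$(S\to XY),\quad (X\to aX,\;Y\to aY),\quad (X\to bX,\;Y\to bY),\quad (X\to \#,\;Y\to\$).$$
A derivation by hand:
$$S\Rightarrow XY\Rightarrow aXaY\Rightarrow abXabY\Rightarrow ab\#ab\$ .$$
The grammar generates $\{w\#w\$:w\in\{a,b\}^*\}$, which no single context-free rule system could do by rewriting $X$ and $Y$ independently.

Can bundles also generate all concatenations of such words? Yes, by working on one block after another: add $(X\to\#,\;Y\to\$S)$ and $(S\to\varepsilon)$. Every sentential form is then $z$, $zS$ or $z\,uXuY$, where $z$ is a concatenation of finished blocks and $u\in\{a,b\}^*$. There is never more than one $X$ and one $Y$, so blocks cannot interfere, and we get exactly the star.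

Now make the blocks a little richer. Let $w=y\,e\,x_0\,c\,x_1\,c\cdots c\,x_s$, where the number of $a$'s in $x_0$ is a *budget*: no $x_i$ with $i\ge1$ may contain more $a$'s than $x_0$. To enforce this, write each $a$ of $x_0$ provisionally as a token $I$. While some $x_i$ with $i\ge 1$ is being written, each new $a$ must turn one $I$ into a used token $J$. Between two $x_i$'s, used tokens may be turned back into $I$'s. With $\sigma\in\{a,b\}$ the bundles are:

* $(S\to X_0Y_0)$; $(X_0\to\sigma X_0,\,Y_0\to\sigma Y_0)$; $(X_0\to eX_1,\,Y_0\to eY_1)$;
* $(X_1\to bX_1,\,Y_1\to bY_1)$; $(X_1\to IX_1,\,Y_1\to aY_1)$; $(X_1\to cX_2,\,Y_1\to cY_2)$;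
* $(X_2\to bX_2,\,Y_2\to bY_2)$; $(X_2\to aX_2,\,Y_2\to aY_2,\,I\to J)$; $(X_2\to cX_3,\,Y_2\to cY_3)$;
* $(X_3\to X_3,\,J\to I)$; $(X_3\to X_2,\,Y_3\to Y_2)$;
* $(X_i\to\#,\,Y_i\to\$)$ for $i=1,2$; $(I\to a)$; $(J\to a)$.

For $w=e\,a\,c\,a\,c\,a$ (empty $y$, budget $1$, used twice) we get
$$\begin{aligned}S&\Rightarrow X_0Y_0\Rightarrow eX_1eY_1\Rightarrow eIX_1\,eaY_1\Rightarrow eIcX_2\,eacY_2\Rightarrow eJcaX_2\,eacaY_2\\&\Rightarrow eJcacX_3\,eacacY_3\Rightarrow eIcacX_3\,eacacY_3\Rightarrow eIcacX_2\,eacacY_2\\&\Rightarrow eJcacaX_2\,eacacaY_2\Rightarrow eJcaca\#eacaca\$\Rightarrow eacaca\#eacaca\$ .\end{aligned}$$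
In the form $eJcaX_2\,eacaY_2$ no $I$ is left, so a second $a$ cannot be written into $x_1$. The budget works.

Again try to chain blocks by adding $(X_i\to\#,\,Y_i\to\$S)$ for $i=1,2$ and $(S\to\varepsilon)$. This time something goes wrong:
$$\begin{aligned}S&\Rightarrow^* eIX_1\,eaY_1\Rightarrow eI\#ea\$S\Rightarrow^* eI\#ea\$\,eX_1eY_1\Rightarrow eI\#ea\$\,ecX_2ecY_2\\&\Rightarrow eJ\#ea\$\,ecaX_2ecaY_2\Rightarrow eJ\#ea\$\,eca\#eca\$\Rightarrow ea\#ea\$\,eca\#eca\$ .\end{aligned}$$
In the second block $x_0=\varepsilon$ and $x_1=a$: it has spent a token left over from the first block. We would like to say "start a new block only when no $I$ or $J$ is present", but a bundle can only demand that a symbol is present, never that it is absent. Is this a defect of our grammar, or can no grammar of this kind generate the star? We shall see that no grammar can.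

## 2. Matrix grammars and the theorem

**Definition (matrix grammar).** A *(context-free) matrix grammar without appearance checking* is a quadruple $G=(N,T,S,M)$. Here $N$ and $T$ are disjoint finite alphabets of nonterminals and terminals, $S\in N$ is the start symbol, and $M$ is a finite set of matrices. A matrix is a finite sequence $m=(A_1\to w_1,\dots,A_n\to w_n)$ with $A_i\in N$ and $w_i\in(N\cup T)^*$. We write $x\Rightarrow_m y$ if there are strings $x=x_0,x_1,\dots,x_n=y$ such that $x_i$ is obtained from $x_{i-1}$ by rewriting one occurrence of $A_i$ by $w_i$. We write $x\Rightarrow y$ if $x\Rightarrow_m y$ for some $m\in M$, and $\Rightarrow^*$ for the reflexive transitive closure. The language is $L(G)=\{w\in T^*:S\Rightarrow^*w\}$.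

The bundles of Section 1 are matrices. Let $\mathcal L(M,\mathcal{CF})$ be the family of languages so generated, and let $\mathcal{CF}$, $\mathcal{RE}$ be the context-free and the recursively enumerable languages. Our source quotes $\mathcal{CF}\subseteq\mathcal L(M,\mathcal{CF})\subsetneq\mathcal{RE}$ and closure of $\mathcal L(M,\mathcal{CF})$ under union and homomorphism; we use none of this. The question is taken from "Petri net algorithms in the theory of matrix grammars" (doi:10.1007/bf01178731): does $L\in\mathcal L(M,\mathcal{CF})$ always imply $L^*\in\mathcal L(M,\mathcal{CF})$?

Write $|u|_a$ for the number of $a$'s in $u$. Let $T=\{a,b,c,e,\#,\$\}$ and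
$$P=\{\,y\,e\,x_0\,c\,x_1\,c\cdots c\,x_s:\ s\ge0,\ y,x_i\in\{a,b\}^*,\ |x_i|_a\le|x_0|_a\ (1\le i\le s)\},$$
$$L=\{w\#w\$:w\in P\},\qquad K=L^*.$$

**Theorem.**
1. $L$ is generated by a matrix grammar without appearance checking (and without erasing rules).
2. There are explicit words $W_\nu\in L^*$ ($\nu\ge2$, defined in Section 4) such that every $M'\in\mathcal L(M,\mathcal{CF})$ with $M'\subseteq L^*$ contains only finitely many of the $W_\nu$.

**Corollary.** $L\in\mathcal L(M,\mathcal{CF})$, but $L^*\notin\mathcal L(M,\mathcal{CF})$ and $L^+\notin\mathcal L(M,\mathcal{CF})$. So $\mathcal L(M,\mathcal{CF})$ is not closed under Kleene star, and the family generated by non-erasing matrix grammars without appearance checking is not closed under Kleene $+$.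

The corollary follows at once. Both $L^*$ and $L^+$ are contained in $L^*$ and contain all $W_\nu$, so by part 2 neither is in $\mathcal L(M,\mathcal{CF})$. And $L$ has a non-erasing grammar, while $L^+$ has no matrix grammar without appearance checking, even with erasing rules.

We shall use one elementary fact about $K$ constantly. In a word of $K$ the letters $\#$ and $\$$ alternate, starting with $\#$, and they determine the blocks: the word is a concatenation of blocks $w\#w\$$ with $w\in P$, and each such $w$ contains exactly one $e$. In particular, if a word of $K$ contains a factor $u\#v\$$ with $u,v$ free of $\#,\$$, and this factor starts the word or is preceded by $\$$, then $u=v\in P$.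

## 3. The budget grammar generates $L$

This section proves part 1, with the first grammar of Section 1 that has tokens (before chaining).

After the first step every sentential form is $uX_ivY_i$ or $u\#v\$$, where $u$ becomes $v$ when every $I$ and $J$ in it is replaced by $a$; each matrix preserves this. An $I$ is created only with an $a$ of $x_0$, so the number of $I$'s plus $J$'s never exceeds $|x_0|_a$ once $x_0$ has been written. Each $x_i$ with $i\ge1$ is written during one stay in state $2$ (that is, with $X_2,Y_2$ present). During this stay each written $a$ turns an $I$ into a $J$, and no $J$ becomes an $I$, since that needs $X_3$. Hence $|x_i|_a\le|x_0|_a$, and every generated word is in $L$.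

Conversely, let $w\in P$. Write $y$, $e$, $x_0$. If $s=0$, close from state $1$. Otherwise write $c$ and then $x_1$, with all $|x_0|_a$ tokens equal to $I$ at the beginning. After each later $c$ we are in state $3$; turn all $J$'s into $I$'s, go to state $2$, and write the next $x_i$. Close from state $2$, and apply $I\to a$, $J\to a$ only now. This gives $w\#w\$$. No rule is erasing, so part 1 is proved.

## 4. Words with many blocks and recognizable gaps

The rest of the notes proves part 2. For $\nu\ge2$ put
$$W_\nu=w_1\#w_1\$\,w_2\#w_2\$\cdots w_\nu\#w_\nu\$,\qquad w_l=y_l\,e\,x_{l,0}\,c\,x_{l,1}\,c\cdots c\,x_{l,\nu},$$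
where $y_l$ has the form $ab^{\cdot}ab^{\cdot}a$ (three $a$'s), and each *part* $x_{l,i}$ has the form $ab^{\cdot}ab^{\cdot}\cdots b^{\cdot}a$ with exactly $\nu$ $a$'s. The exponents of $b$ in the first copies $w_1,\dots,w_\nu$ are $1,2,3,\dots$ in reading order, so they are positive and pairwise distinct. All parts have $\nu$ $a$'s, so $W_\nu\in K$. For example, $W_2=w_1\#w_1\$w_2\#w_2\$$ with
$$w_1=abab^2a\,e\,ab^3a\,c\,ab^4a\,c\,ab^5a,\qquad w_2=ab^6ab^7a\,e\,ab^8a\,c\,ab^9a\,c\,ab^{10}a .$$

**Definition (gap).** A *gap* is an occurrence of a factor $ab^ga$ ($g\ge1$) in a first copy $w_l$; the word $ab^ga$ is its *gap word*. A gap word of $w_l$ occurs in $W_\nu$ exactly twice, once in each copy of $w_l$. Let $\Gamma^\circ_l$ be the set of all gaps of $w_l$ except its first one.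

In $W_2$ the gaps of $w_1$ have exponents $1,\dots,5$, and $\Gamma_1^\circ$ consists of those with exponents $2,\dots,5$. In general each $y_l$ has $2$ gaps, and each part has $\nu-1\ge1$ gaps, which together cover the part. The set $\Gamma^\circ_l$ contains the second gap of $y_l$ and all gaps of all parts.

By a *boundary* we mean the place between two adjacent positions of $W_\nu$; it *cuts* a factor if it lies strictly inside it. Two consecutive gaps share at most one letter, so a boundary cuts at most one gap. Parts are disjoint, so a boundary cuts at most one part.

## 5. Types, runs, swapping and mimicking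

Suppose, for a contradiction, that $M'=L(G)\subseteq K$ contains infinitely many $W_\nu$. We may delete empty matrices. We may also delete matrices that contain terminals outside $T$, since they cannot occur in a derivation of a word of $K$.

**Step 1: nonterminals with a fixed type.** The purpose of this step is to make each nonterminal know the coarse shape of the word it will generate, whatever happens later.

The *separators* are $c,e,\#,\$$. For $u\in T^*$ without separators let $\tau(u)=(0,\min(|u|_a,2))$. If $u$ has $k\ge1$ separators, let
$$\tau(u)=(\min(k,2),\ \min(|u'|_a,2),\ \sigma,\ \sigma',\ \min(|u''|_a,2)),$$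
where $\sigma,\sigma'$ are the first and last separator, $u'$ is the prefix before $\sigma$, and $u''$ is the suffix after $\sigma'$. For instance $\tau(bab)=(0,1)$, $\tau(abaeab)=(1,2,e,e,1)$, $\tau(cab\#)=(2,0,c,\#,0)$. An entry $0$ or $1$ is exact; an entry $2$ means "at least $2$".

There are finitely many types, and $\tau(uv)$ is determined by $\tau(u)$ and $\tau(v)$. Indeed, separator numbers add (truncated at $2$). If both words have separators, the first separator data come from $u$ and the last from $v$. If one word has none, its $a$'s are added to the adjacent entry (or entries) of the other. So types can be multiplied, with $\tau(u)\tau(v)=\tau(uv)$.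

Replace nonterminals $A$ by pairs $(A,\theta)$ with $\theta$ a type. Replace each rule $A\to u_0B_1u_1\cdots B_ku_k$ ($u_i\in T^*$) by all rules
$$(A,\theta)\to u_0(B_1,\theta_1)u_1\cdots(B_k,\theta_k)u_k\quad\text{with}\quad\theta=\tau(u_0)\theta_1\tau(u_1)\cdots\theta_k\tau(u_k).$$
Replace each matrix by all matrices obtained by replacing each of its rules in this way. The new start symbol is $(S,\theta_0)$ with $\theta_0=(2,2,e,\$,0)$, the common type of all $W_\nu$.

A derivation of a terminal word in the new grammar projects to one in $G$. By induction on the size of the derivation tree below it, an occurrence of $(A,\theta)$ generates a word of type $\theta$: the rule applied to it says that $\theta$ is the product of the types of the pieces. Conversely, take a derivation in $G$ of a word of type $\theta_0$ and annotate each nonterminal occurrence with the type of the word it finally generates; this is a derivation of the new grammar. So the new grammar generates $\{w\in M':\tau(w)=\theta_0\}$. This is a subset of $K$ and still contains infinitely many $W_\nu$. Rename it $G$, with nonterminal set $N$ and start symbol $S$. From now on: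

(1) *Each nonterminal $A$ has a type $\tau(A)$, and in every derivation of a terminal word each occurrence of $A$ finally generates a word of type $\tau(A)$.*

Let $r\ge1$ bound the lengths of right-hand sides.

**Step 2: runs.** We now separate what the matrices control (how many of which nonterminals) from what they do not control (which occurrence is rewritten).

Apply rules one at a time, with a control state: $q_0$ between matrices, and $(m,i)$ after the first $i$ rules of a matrix $m$ of length $n$, $0<i<n$. A *transition* is $t=(q,A\to w,q')$. A *configuration* is a control state together with a multiset in $\mathbb N^N$ of nonterminals. In formulas we write only the multiset. A derivation of a terminal word gives a *run* from $(q_0,[S])$ to $(q_0,0)$. In the copying grammar of Section 1, with $m=(X\to aX,Y\to aY)$ and $m'=(X\to\#,Y\to\$)$, the run of $a\#a\$$ goes through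
$$(q_0,[S]),\ (q_0,[X,Y]),\ ((m,1),[X,Y]),\ (q_0,[X,Y]),\ ((m',1),[Y]),\ (q_0,0).$$
A path of control states from $q_0$ to $q_0$ is a sequence of complete matrices. Hence:

(2) *For any valid run from $(q_0,[S])$ to $(q_0,0)$, at each step one may choose freely which occurrence of the required nonterminal is rewritten. The resulting word is always in $L(G)\subseteq K$.*

For infinitely many $\nu$ fix a derivation $d_\nu$ of $W_\nu$, with run $\rho_\nu$. *Time* counts single rule applications, and "occurrence" means an occurrence of a nonterminal in the sentential form at the time considered. In $d_\nu$ the *yield* of an occurrence is the (possibly empty) interval of $W_\nu$ that it finally generates; we say that the occurrence *contains* what its yield contains. Yields of simultaneous distinct occurrences are disjoint. Yields of descendants are contained in yields of ancestors. A gap is *live* at a time if it is contained in the yield of one occurrence, and *dead* otherwise. Once dead, it stays dead.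

**Step 3: two ways of using the freedom.**

*Swapping.* If at some time of $d_\nu$ two distinct occurrences of the same nonterminal have yields $u,v$, exchange their later treatment. The run is unchanged, and the word $W'$ obtained is $W_\nu$ with the factors $u$ and $v$ exchanged. By (2), $W'\in K$.

*Mimicking.* Consider a piece of $d_\nu$ between two times. Let $Q$ be the set of all occurrences of $d_\nu$ at its first time, and suppose that in some sentential form of any derivation we are given a set $\tilde Q$ of occurrences in nonterminal-preserving bijection with $Q$. *Mimicking* the piece means applying the same transitions in the same order, each to the occurrence corresponding to the one rewritten in $d_\nu$, and letting new occurrences correspond to the new ones of $d_\nu$. Afterwards the descendants of $\tilde Q$ correspond to the occurrences of $d_\nu$ at the final time. The string derived from each $\tilde o\in\tilde Q$ is exactly the string derived in $d_\nu$ from its counterpart, and all other occurrences are unchanged. We say that $\tilde o$ *plays* its counterpart.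

## 6. What swapping gives: few blocks are in progress at any time

The first thing one tries is to swap. If too many blocks are under construction at once, two of them use the same nonterminal, and a swap should mix two blocks and leave $K$. This section makes that precise. Fix a time in $d_\nu$. An occurrence is

* *inside $w_l$* if its yield lies in the first copy $w_l$;
* *left-crossing $l$* if its yield contains the $\$$ just before the first copy $w_l$ and ends inside $w_l$: the yield is $\cdots\$z$ with $w_l=z\zeta$ and $z,\zeta\ne\varepsilon$;
* *right-crossing $l$* if its yield contains the $\#$ just after the first copy $w_l$ and starts inside $w_l$: the yield is $\eta\#\cdots$ with $w_l=\alpha\eta$, $\eta\ne\varepsilon$. It is *proper* if both $\alpha$ and $\eta$ contain a gap.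

**Claim I.** No two distinct occurrences of the same nonterminal are both inside first copies and both contain a gap.

*Proof.* Let the yields be $u$ inside $w_l$ and $v$ inside $w_{l'}$; they are free of $\#,\$$. If $l\ne l'$, block $l$ of $W'$ is $w'\#w_l\$$, where $w'$ is $w_l$ with $u$ replaced by $v$. So $w'=w_l$ and $v=u$. But $u$ contains a gap word that occurs only in block $l$ of $W_\nu$, while $v$ lies in block $l'$, a contradiction. If $l=l'$, say $w_l=\xi u\kappa v\zeta$, then the swap gives the block $\xi v\kappa u\zeta\#w_l\$$, so $\xi v\kappa u\zeta=w_l$. A gap word in $u$ occurs only once in $w_l$, but in these two factorizations it occurs at positions differing by $|v|+|\kappa|>0$, a contradiction. $\square$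

**Claim II.** For each nonterminal, at most one left-crossing occurrence has a gap in its $z$.

*Proof.* Let $O_1$ (yield $\cdots\$z$, block $l$) and $O_2$ (yield $\cdots\$z'$, block $l'$) be two such. They contain different letters $\$$, so $l\neq l'$. Say $l'<l$; then $O_2$ lies left of $O_1$. After swapping, the yield of $O_2$ stands where that of $O_1$ was, so $W'$ contains $\$z'\zeta\#w_l\$$. Hence $z'\zeta=w_l=z\zeta$ and $z'=z$. So a gap word of $w_l$ occurs in the prefix $z'$ of $w_{l'}$, a contradiction. $\square$

**Claim III.** For each nonterminal there is at most one proper right-crossing occurrence.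

*Proof.* Let $O_1$ (yield $u=\eta\#\cdots$, $w_l=\alpha\eta$) and $O_2$ (yield $v=\eta'\#\cdots$, $w_{l'}=\alpha'\eta'$) be two. They contain different letters $\#$, so let $l<l'$; then $O_2$ lies right of $O_1$. In $W'$ the factor $\alpha v$ is preceded by $\$$ or starts the word.

(i) *$v$ contains $\$$.* Then $v=\eta'\#w_{l'}\$\cdots$, so $\alpha\eta'=w_{l'}=\alpha'\eta'$ and $\alpha=\alpha'$. This is a prefix of both $w_l$ and $w_{l'}$ and contains a gap, a contradiction.

(ii) *Neither $u$ nor $v$ contains $\$$.* Then $u=\eta\#x$ with $w_l=x\beta$, and $v=\eta'\#x'$ with $x'$ a prefix of $w_{l'}$. The word $W'$ has the block $\alpha\eta'\#x'\beta\$$, so $\alpha\eta'=x'\beta$. The prefix $\alpha$ of $w_l$ contains a gap, so it starts with the first gap word of $w_l$. If $x'$ contained a gap word, it would start with the first gap word of $w_{l'}$, which is different. So $x'\in\{\varepsilon\}\cup ab^*$. Likewise $\eta'$ ends with the last gap word of $w_{l'}$, so the suffix $\beta$ of $w_l$ contains no gap word, and $\beta\in\{\varepsilon\}\cup b^*a$. Then $|x'\beta|_a\le2$, but $|\alpha\eta'|_a\ge4$ because $\alpha$ and $\eta'$ each contain a gap. This is a contradiction.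

(iii) *$v=\eta'\#x'$ contains no $\$$, but $u=\eta\#w_l\$\cdots$ does.* Suppose first that $O_1$ contains the $\$$ preceding the first copy $w_{l'}$. Since $O_2$ starts inside $w_{l'}$, we have $u=\cdots\$z$ with $\alpha'=z\varrho$, and $\varrho$ is what stands between the two yields. So $W'$ contains $\alpha\,\eta'\#x'\,\varrho\,\eta\#$, which has two $\#$'s without a $\$$ between them, a contradiction. Otherwise $O_1$ ends before that $\$$, which therefore stays, followed by $\alpha'$. So $W'$ contains $\$\alpha'\eta\#w_l\$$, hence $\alpha'\eta=w_l=\alpha\eta$ and $\alpha=\alpha'$, a contradiction as in (i). $\square$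

**Definition (status).** Block $l$ is *untouched* if some occurrence contains all gaps in $\Gamma_l^\circ$, *dead* if all gaps in $\Gamma_l^\circ$ are dead, and *in progress* otherwise. A part $x_{l,i}$ is *untouched* if some occurrence contains it entirely, *dead* if all its gaps are dead, and *in progress* otherwise.

"Untouched" is inherited backwards in time and "dead" forwards. At time $0$ everything is untouched (by $S$); at the end everything is dead.

**(B1)** *At any time at most $3|N|$ blocks are in progress.*

*Proof.* For a block $l$ in progress take an occurrence $O$ that contains some gap of $\Gamma^\circ_l$; it does not contain all of them. So $O$ does not contain $w_l$. It is therefore inside $w_l$, or left-crossing $l$ with a gap in $z$, or right-crossing $l$ with a gap in $\eta$. In the last case $O$ misses a gap of $\Gamma_l^\circ$ on its left, so it starts strictly after the start of some gap of $\Gamma^\circ_l$, hence strictly after the last letter of the first gap of $w_l$. So $\alpha$ contains a gap and $O$ is proper. (This is why the first gap was left out of $\Gamma_l^\circ$.) Map block $l$ to the pair (nonterminal of $O$, kind of $O$). An occurrence is inside, left-crossing or right-crossing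 for at most one block each, so by Claims I–III this map is injective. $\square$

**(B2)** *At any time each block has at most $2|N|+2$ parts in progress.*

*Proof.* A part in progress has a live gap in an occurrence $O$ not containing the part, so an end of $O$ cuts the part. Now $O$ is one of the at most $|N|$ occurrences inside $w_l$ that contain a gap (Claim I; two ends each), or the only one containing the $\$$ before $w_l$, or the only one containing the $\#$ after $w_l$ (one end in $w_l$ each; an occurrence containing both would contain the part). Each end cuts at most one part. $\square$

**(B3)** *Let $\nu\ge r+2$. If an occurrence $O$ contains a whole part (all of $\Gamma_l^\circ$), then rewriting $O$ by one rule does not make this part (this block) dead.*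

*Proof.* There are at most $r-1$ boundaries between the yields of consecutive symbols of the right-hand side, and each cuts at most one gap. A part has $\nu-1>r-1$ gaps, so one of them is uncut and lies in the yield of one symbol. Gaps have length at least $3$, so this symbol is a nonterminal, and the gap is live. For $\Gamma^\circ_l$ the argument is the same. $\square$

Here swapping stops. (B1) is no contradiction: a grammar may construct the blocks one after another, with a single block in progress, just as the chained grammar of Section 1 does. That grammar fails because tokens of one block are available to another. To exploit this for an arbitrary grammar, we need a tool that lets runs for *different* $\nu$ exchange nonterminals.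

## 7. Embedding runs, and a block made within one slot

A quasi-order is a *well-quasi-order* (wqo) if every infinite sequence $x_1,x_2,\dots$ has $i<j$ with $x_i\le x_j$; then every infinite sequence even has an infinite nondecreasing subsequence. *Dickson's lemma*: $\mathbb N^n$ with the componentwise order is a wqo, and so is its product with a finite set ordered by equality. *Higman's lemma*: if $Q$ is a wqo, so are the finite sequences over $Q$, where $(p_1,\dots,p_k)\le(p_1',\dots,p'_{k'})$ iff there is a strictly increasing $f$ with $p_i\le p'_{f(i)}$ for all $i$. For example, $(2,1)\le(0,3,0,1)$ over $\mathbb N$, by $f(1)=2$, $f(2)=4$.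

**Step 4: one run inside infinitely many.** We look for a fixed skeleton common to infinitely many $\rho_\nu$.

For runs $\rho=(c_0t_1c_1\cdots t_kc_k)$ and $\rho'=(c_0't_1'\cdots t'_{k'}c'_{k'})$ write $\rho\le\rho'$ if there is a strictly increasing $f$ with $t'_{f(i)}=t_i$ and $c'_{f(i)-1}\ge c_{i-1}$ for $1\le i\le k$. Viewing runs as sequences of pairs $(c_{i-1},t_i)$, this is a wqo by Dickson and Higman. Take an infinite nondecreasing subsequence of the $\rho_\nu$, and let $\rho=(c_0t_1\cdots t_kc_k)$ be its first member. We obtain an infinite set $\Lambda$ of indices with $\rho\le\rho_\nu$ for all $\nu\in\Lambda$, by an embedding $f_\nu$. As $k$ is now fixed, we may discard finitely many $\nu$ and assume for all $\nu\in\Lambda$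
$$\nu\ge r+2,\qquad\nu\ge2|N|+6,\qquad\nu>6|N|(k+1).\tag{3}$$

**Step 5: slots.** Between the embedded transitions of $\rho$ the run $\rho_\nu$ does additional work; we record what surplus of nonterminals this work starts and ends with.

Put $f_\nu(0)=0$, and let $f_\nu(k+1)$ be the length of $\rho_\nu$ plus $1$. *Slot $i$* ($0\le i\le k$) of $\rho_\nu$ is the piece from time $f_\nu(i)$ to time $f_\nu(i+1)-1$. I claim that it leads
$$\text{from }c_i+\delta_\nu^{(i)}\text{ to }c_i+\delta_\nu'^{(i)},\qquad \delta^{(i)}_\nu,\delta'^{(i)}_\nu\in\mathbb N^N,\qquad\delta_\nu^{(i+1)}=\delta_\nu'^{(i)},\quad\delta_\nu^{(0)}=\delta_\nu'^{(k)}=0.\tag{4}$$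
Slot $0$ starts at $[S]=c_0$. For $i<k$ slot $i$ ends in a configuration $\ge c_i$ by the definition of the embedding; call the difference $\delta'^{(i)}_\nu$. Applying $t_{i+1}$ to $c_i$ gives $c_{i+1}$, and applying it to $c_i+\delta_\nu'^{(i)}$ gives $c_{i+1}+\delta_\nu'^{(i)}$, so $\delta^{(i+1)}_\nu=\delta'^{(i)}_\nu$. Slot $k$ ends at $0=c_k$. Moreover, slot $i$ begins and ends in the same control state $q_i$, which is the target of $t_i$ and the source of $t_{i+1}$ (for $i=0$ and $i=k$ it is the state $q_0$ at the start and at the end of the run).

For an example, take the unchained token grammar. Let $\rho$ be the run of $ea\#ea\$$, using in order $(S\to X_0Y_0)$, the $e$-matrix, the $I$-matrix, the closing matrix and $(I\to a)$; so $k=8$. Let $\rho'$ be the run of $eaa\#eaa\$$ that uses the $I$-matrix twice and, after closing, $(I\to a)$ twice. Embed $t_1,\dots,t_5$ as the first five transitions, the closing matrix as itself, and $(I\to a)$ as the first of the two. Slot $5$ of $\rho'$ contains the second $I$-matrix and has $\delta^{(5)}=0$, $\delta'^{(5)}=[I]$. The surplus $[I]$ is carried through the empty slots $6,7$, and slot $8$ consumes it.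

**Step 6: a good block.** Now (B1) pays off: with many blocks and few slots, some block is made within one slot.

There are $2(k+1)$ slot endpoints in $\rho_\nu$, and by (B1) at most $2(k+1)\cdot3|N|<\nu$ blocks are in progress at some of them. So some block $l=l_\nu$ is untouched or dead at every slot endpoint. It is untouched at the beginning and dead at the end of $\rho_\nu$. In the single step $t_i$ between two slots it cannot change from untouched to dead, by (B3). Hence *there is a slot $j$ at whose start block $l$ is untouched and at whose end it is dead.* We fix such $l$ and $j$ for each $\nu\in\Lambda$. (A single block would not do: the argument needs more blocks than $6|N|(k+1)$. For $L$ itself it has nothing to count.)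

## 8. A cut inside the slot: one part dead, one part untouched

A first use of slots would be to interleave the runs of two indices $\beta,\gamma$, slot by slot, so that in slot $j$ one performs the piece of $\rho_\beta$ and then that of $\rho_\gamma$. This gives valid runs (Section 9), but mimicking whole pieces one after the other lets each good tail be generated by its own complete piece, and we see nothing wrong with the outcome. We have to divide both pieces in the middle and cross them over. This section finds the place to divide.

**Step 7: the cut.** Let $\nu\in\Lambda$. In slot $j$ consider the first time at which some part among $x_{l,1},\dots,x_{l,\nu-1}$ is dead. At slot start none is dead, since one occurrence contains all of $\Gamma_l^\circ$; at slot end all are. So this time exists and is after slot start. The last step rewrote one occurrence $O$. A newly dead part had live gaps just before, and all of them were contained in $O$, since other occurrences are unchanged. By (B3) $O$ did not contain the whole part, so an end of $O$ cuts this part. Hence at most $2$ of these parts are dead. By (B2) and (3), at least $\nu-1-2-(2|N|+2)\ge1$ of them are untouched. We call this time the *cut*. Among $x_{l,1},\dots,x_{l,\nu-1}$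 there are, at the cut,
$$\text{a dead part }D_\nu\quad\text{and a part }U_\nu\text{ contained in the yield of a single occurrence }Q_\nu .$$

**Step 8: critical occurrences.** We isolate the nonterminals that matter for the budget condition of block $l$.

Let $E_\nu=e\,x_{l,0}\,c\cdots c\,x_{l,\nu}$ be the tail of $w_l$ in the first copy, and $c^\circ$ its first $c$. In what follows "$e$" means this $e$, and "$\#$" means the $\#$ immediately after $E_\nu$, when we speak of occurrences of $d_\nu$ containing them. At slot start let $Z_\nu$ be the occurrence containing all of $\Gamma_l^\circ$. It contains the second gap of $y_l$, which is left of $e$, and the last gap of $x_{l,\nu}$, so it contains $E_\nu$. Therefore at all later times the part of the sentential form that covers $E_\nu$ is derived from $Z_\nu$.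

An occurrence at the cut is *critical* if its yield meets $E_\nu$; let $\mathrm{Crit}_\nu$ be the set of these. For $O\in\mathrm{Crit}_\nu$ write $\mathrm{yield}(O)=p\,E(O)\,q$ with $E(O)\neq\varepsilon$ the portion in $E_\nu$. Then $p\ne\varepsilon$ only if $O\ni e$ (and then $E(O)$ starts with $e$). Also $q\ne\varepsilon$ iff $O\ni\#$, and then $q$ starts with $\#$. No critical occurrence contains both $e$ and $\#$, for it would contain the dead part $D_\nu$.

**Step 9: labels and a matching.** We want two indices $\beta<\gamma$ such that the cut of $d_\beta$ fits into the cut of $d_\gamma$, with corresponding occurrences in corresponding places.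

Give each occurrence $O$ at the cut of $d_\nu$ a *label*. If $O$ is not critical, the label is "non-critical". If $O$ is critical, the label consists of the four bits "contains $e$", "contains $c^\circ$", "contains $\#$", "equals $Q_\nu$". If all four bits are $0$, the label also says whether $O$ is "inside $x_{l,0}$" or "right of $c^\circ$"; one of these holds, since then the yield lies in $E_\nu$ and avoids $e$ and $c^\circ$. Critical labels with some bit $1$ are *singular*; each singular label is carried by at most one occurrence.

Pass to an infinite subset of $\Lambda$, again called $\Lambda$, on which the following finitely-valued data are constant: the slot number $j$, the control state $\bar q$ at the cut, the set of singular labels present, and the nonterminals carrying them. For $\nu\in\Lambda$, count for each nonterminal $A$ and each of the three non-singular labels the occurrences of $A$ with this label at the cut of $d_\nu$. This is a vector in $\mathbb N^{3|N|}$. By Dickson's lemma there are $\beta<\gamma$ in $\Lambda$ such that the vector of $\beta$ is componentwise at most that of $\gamma$. Hence there is an injection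
$$\varphi:\{\text{occurrences at the cut of }d_\beta\}\to\{\text{occurrences at the cut of }d_\gamma\}\quad\text{preserving nonterminal and label.}$$
It maps $\mathrm{Crit}_\beta$ into $\mathrm{Crit}_\gamma$ and non-critical occurrences to non-critical ones; $\varphi(Q_\beta)=Q_\gamma$; and all singular occurrences of $d_\gamma$ are in its image. Occurrences of $d_\gamma$ in the image are *matched*, the others *unmatched*.

Write $\delta_\nu=\delta_\nu^{(j)}$ and $\delta_\nu'=\delta_\nu'^{(j)}$.

## 9. Crossing over two slot pieces

**Step 10: amalgamation.** The slot pieces of $\rho_\beta$ and $\rho_\gamma$ can be performed in a common run. Perform $t_1,\dots,t_k$, and in each slot $i$ the slot-$i$ piece of $\rho_\beta$ followed by that of $\rho_\gamma$. By (4) the configurations in slot $i$ are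
$$c_i+\delta_\beta^{(i)}+\delta_\gamma^{(i)},\qquad c_i+\delta_\beta'^{(i)}+\delta_\gamma^{(i)},\qquad c_i+\delta_\beta'^{(i)}+\delta_\gamma'^{(i)},$$
and each piece is applicable, since the configuration before it is at least the one it started from in its own run. The states fit, because each piece starts and ends in $q_i$. Then $t_{i+1}$ leads to $c_{i+1}+\delta_\beta^{(i+1)}+\delta_\gamma^{(i+1)}$. The run goes from $(q_0,[S])$ to $(q_0,0)$. (In the copying grammar of Section 1, the runs of $a\#a\$$ and $b\#b\$$ both embed the run of $\#\$$, and amalgamating them gives $ab\#ab\$$.)

**Step 11: recombination.** Let $g=g'g''$ and $h=h'h''$ be the slot-$j$ pieces of $\rho_\beta$ and $\rho_\gamma$, divided at their cuts. In the amalgamated run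
$$\text{replace } g\,h \text{ by } h'\,g''\,g'\,h''.$$
The control states are $q_j\to\bar q\to q_j\to\bar q\to q_j$, so they fit. We now choose the occurrences; this also shows that all steps are applicable. At the beginning the multiset is $c_j+\delta_\beta+\delta_\gamma$.

1. *Mimic $h'$.* Choose occurrences forming $c_j+\delta_\gamma$, identify them with the occurrences of $d_\gamma$ at slot start, and mimic $h'$. We get a set $\mathcal H$ identified with the occurrences of $d_\gamma$ at the cut. The occurrences not chosen form a set $\mathcal R$ with multiset $\delta_\beta$.
2. *Mimic $g''$.* Each occurrence $O$ of $d_\beta$ at the cut is played by $\varphi(O)\in\mathcal H$. We get a set $\mathcal G_{\rm end}$ with multiset $c_j+\delta_\beta'$. Besides it there remain $\mathcal R$ and the set $\mathcal H_{\rm rest}$ of unmatched elements of $\mathcal H$.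
3. *Mimic $g'$.* It needs occurrences forming $c_j+\delta_\beta$. Take $c_j$ from $\mathcal G_{\rm end}$ and $\delta_\beta$ from $\mathcal R$. We get a set $\mathcal G_{\rm cut}$ identified with the occurrences of $d_\beta$ at the cut. Besides it there remain $\mathcal H_{\rm rest}$ and a part of $\mathcal G_{\rm end}$ with multiset $\delta_\beta'$.
4. *Mimic $h''$.* An unmatched occurrence of $d_\gamma$ at the cut is played by itself in $\mathcal H_{\rm rest}$. A matched one, $\varphi(O)$, is played by the element of $\mathcal G_{\rm cut}$ identified with $O$.

Each of $g',g'',h',h''$ has been performed exactly once, so the multiset is now $c_j+\delta_\beta'+\delta_\gamma'$, as after $g\,h$. The run continues as in the amalgamation to $(q_0,0)$. Choose all other occurrences arbitrarily, before and after. By (2) the final word $W^*$ is in $K$.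

The point of this order is that $h'g''$ begins a tail as $d_\gamma$ does and continues its critical nonterminals as $d_\beta$ does, while $g'h''$ begins a tail as $d_\beta$ does and continues it as $d_\gamma$ does. The trouble is that the later development, after slot $j$, is completely out of our control. The next section shows that the number of $a$'s is controlled nevertheless.

## 10. After the slot only the letters $b$ can still vary

Let $\pi$ be the homomorphism that erases $b$ and fixes all other letters.

**Lemma F.** Let $\nu\in\{\beta,\gamma\}$. Suppose that in the recombined derivation an occurrence $o$ plays $O\in\mathrm{Crit}_\nu$ from the cut to the end of slot $j$, and that the occurrences derived from it are then developed arbitrarily. Then the final word generated by $o$ is $p^*Yq^*$ with $\pi(Y)=\pi(E(O))$, where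

* $p^*=\varepsilon$ if $O\not\ni e$, and $Y$ starts with $e$ if $O\ni e$;
* $q^*=\varepsilon$ if $O\not\ni\#$, and $q^*$ starts with $\#$ if $O\ni\#$.

*Proof.* After the mimicking, the string derived from $o$ is the string $\omega$ derived from $O$ in $d_\nu$ at the end of slot $j$. At that time all gaps in $\Gamma_l^\circ$ are dead. By (1), each nonterminal in $\omega$ finally generates a word of its type, which is also the type of its yield in $d_\nu$.

Let $H$ be a nonterminal in $\omega$ whose yield in $d_\nu$ meets $E_\nu$, and let $E(H)$ be the portion of this yield in $E_\nu$. Since $H$ contains no whole part, it contains at most one separator of $E_\nu$, because between two separators of $E_\nu$ there is a whole part. On each side of this separator it contains at most one $a$ of $E_\nu$, and if there is no such separator, at most one $a$ of $E_\nu$ altogether; two would lie in one part and give a live gap.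

* *$H\not\ni e,\#$.* The yield lies in $E_\nu$, and its type is $(0,i)$ or $(1,i,c,c,i')$ with $i,i'\le1$. Every word of this type has $\pi$-image $a^i$ or $a^ica^{i'}$ respectively, which is also the $\pi$-image of $E(H)$.
* *$H\ni e$.* As $H$ does not contain the second gap of $y_l$, which is dead, its yield is $p'e\cdots$ with $p'\in\{\varepsilon\}\cup b^*a$. It contains no other separator; in particular not $\#$, since it contains no whole part. So its type is $(1,i,e,e,i')$ with $i,i'\le1$. Its final word contains exactly one separator, an $e$, and from this $e$ on it has $\pi$-image $ea^{i'}=\pi(E(H))$.
* *$H\ni\#$.* Then $E(H)$ is a nonempty suffix of $x_{l,\nu}$ with at most one $a$, and $x_{l,\nu}$ ends with $a$, so $E(H)\in b^*a$. The type of $H$ says that its first separator is $\#$, with exactly one $a$ before it. So in the final word the first separator is $\#$, and the part before it has $\pi$-image $a=\pi(E(H))$.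

Nonterminals of $\omega$ with empty yield have type $(0,0)$ and finally generate words in $b^*$. Nonterminals with nonempty yield not meeting $E_\nu$ lie left of $e$ (only possible if $O\ni e$) or from $\#$ on (only possible if $O\ni\#$). If one of the latter contains $\#$, then $\#$ is the first letter of its yield. Its type says that the first separator is $\#$ with no $a$ before it, so it finally generates a word in $b^*\#T^*$.

Now define $Y$. If $O\ni e$, let $Y$ start at the letter $e$ that is a terminal of $\omega$ or comes from the nonterminal containing $e$; everything before it is $p^*$. If $O\ni\#$, let $q^*$ start at the letter $\#$ that is a terminal of $\omega$ or is the first separator of the final word of the nonterminal containing $\#$. Concatenating the contributions of the symbols of $\omega$ in between, we obtain $\pi(Y)=\pi(E(O))$; additional letters $b$ do not affect $\pi(Y)$. $\square$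

**Step 12: two factors of $W^*$.** We read off what the two crossed-over tails look like in the final word.

For $\nu\in\{\beta,\gamma\}$ let $\Sigma_\nu$ be the part of the sentential form of $d_\nu$ at the cut from the symbol covering $e$ to the symbol covering the last letter of $E_\nu$. It consists of terminals, all critical occurrences, and possibly nonterminals with empty yield; these have type $(0,0)$ and so always generate words in $b^*$. It is a contiguous part of the string derived from $Z_\nu$. A critical occurrence containing $e$ is the first symbol of $\Sigma_\nu$, one containing $\#$ is the last, and none contains both.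

After step 1 of the recombination, the string derived from the occurrence playing $Z_\gamma$ contains $\Sigma_\gamma$ contiguously, with its critical occurrences in $\mathcal H$. A matched $\varphi(O)$ is then developed as $O$ of $d_\beta$ to the end of slot $j$ (step 2), and arbitrarily afterwards. An unmatched one is left alone in steps 2 and 3, developed as itself to the end of slot $j$ (step 4), and arbitrarily afterwards. Apply Lemma F to each. The bits "contains $e$" and "contains $\#$" are preserved by $\varphi$, so a nonempty $p^*$ can occur only at the first symbol of $\Sigma_\gamma$ and a nonempty $q^*$ only at the last. Dropping these, we see that $W^*$ contains a factor $F_1\in e\{a,b,c\}^*$ such that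

(5) *$\pi(F_1)$ arises from $\pi(E_\gamma)$, decomposed into the $\pi$-images of terminals and of the $E(O')$, $O'\in\mathrm{Crit}_\gamma$, by replacing $\pi(E(\varphi(O)))$ by $\pi(E(O))$ for all $O\in\mathrm{Crit}_\beta$.*

In the same way, after step 3 the derived string contains $\Sigma_\beta$ contiguously, with its critical occurrences in $\mathcal G_{\rm cut}$. Each $O\in\mathrm{Crit}_\beta$ is developed as $\varphi(O)$ of $d_\gamma$ to the end of slot $j$ (step 4), and arbitrarily afterwards. So $W^*$ contains a factor $F_2\in e\{a,b,c\}^*$ such that

(6) *$\pi(F_2)$ arises from $\pi(E_\beta)$ by replacing $\pi(E(O))$ by $\pi(E(\varphi(O)))$ for all $O\in\mathrm{Crit}_\beta$.*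

That $F_1,F_2$ begin with $e$ and contain no further $e$, and no $\#$ or $\$$, holds because the bit "contains $e$" is preserved and the $E(\cdot)$ are factors of $E_\beta$ or $E_\gamma$. It does not matter whether $F_1$ and $F_2$ are disjoint in $W^*$.

## 11. Two budgets of at least $\gamma$ out of a total of $\beta+\gamma$

Write $F_1=e\,z_0\,c\,z_1\,c\cdots c\,z_p$ with $z_i\in\{a,b\}^*$, and put $N_1=|z_0|_a$; define $N_2$ for $F_2$ likewise. Since $W^*\in K$ and $F_1$ contains neither $\#$ nor $\$$, it lies in one copy of some $w=y\,e\,x_0cx_1\cdots\in P$ and starts at its $e$. If $p\ge1$, then $z_0=x_0$ and each $z_i$ with $1\le i\le p$ is a prefix of $x_i$. Hence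

(7) *a separator-free stretch of $F_1$ after its first $c$ has at most $N_1$ $a$'s; the same holds for $F_2$ and $N_2$.*

**Step 13: $N_1\ge\gamma$.** The dead part $D_\gamma$ was already settled when $d_\beta$ took over, so it survives in $F_1$ with all its $a$'s.

We have $D_\gamma=x_{l,i}$ with $1\le i\le\gamma-1$, so it has a neighboring letter $c$ on both sides in $E_\gamma$. No critical occurrence of $d_\gamma$ at the cut contains a gap of $D_\gamma$; hence none contains both of these $c$'s, and none contains two $a$'s of $D_\gamma$. Terminals and unmatched critical occurrences contribute their own $\pi$-images to $\pi(F_1)$. Let $O'=\varphi(O)$ be matched and meet $cD_\gamma c$. Since $O$ and $O'$ have the same nonterminal, (1) gives $\tau(\mathrm{yield}(O))=\tau(\mathrm{yield}(O'))$; their labels are equal too.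

* *$O'$ lies inside $D_\gamma$.* Then it does not contain $U_\gamma$, so $O'\ne Q_\gamma$, and all bits are $0$. Its type is $(0,i)$ with $i\le1$. All bits of $O$ are $0$ as well, so $E(O)=\mathrm{yield}(O)$, and this has the same $\pi$-image $a^i$.
* *$O'$ contains the $c$ left of $D_\gamma$.* This $c$ is its last separator, at most one $a$ follows it, and $O'\not\ni\#$. So $O\not\ni\#$, and the last separator of $\mathrm{yield}(O)=pE(O)$ is a $c$, followed by the same number of $a$'s. This $c$ lies in $E(O)$, since $p\ne\varepsilon$ implies that $E(O)$ starts with the separator $e$. So $E(O)$ ends with $ct$, $t\in\{a,b\}^*$, with the same number of $a$'s in $t$.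
* *$O'$ contains the $c$ right of $D_\gamma$.* This $c$ is its first separator, at most one $a$ precedes it, and $O'\not\ni e$. So $O\not\ni e$, and the first separator of $\mathrm{yield}(O)=E(O)q$ is a $c$, preceded by the same number of $a$'s. It lies in $E(O)$, since $q$ is empty or starts with $\#$. So $E(O)$ starts with $tc$, $t\in\{a,b\}^*$, with the same number of $a$'s in $t$.

Hence, by (5), the symbols of $\Sigma_\gamma$ covering $cD_\gamma c$ give rise to a factor $c\,x\,c$ of $F_1$ with $x\in\{a,b\}^*$ and $|x|_a=|D_\gamma|_a=\gamma$. So $x$ is some $z_i$ with $i\ge1$, and (7) gives $N_1\ge\gamma$.

**Step 14: $N_2\ge\gamma$.** The untouched part $U_\gamma$ is handed over as a whole, because $Q_\beta$ is continued as $Q_\gamma$.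

By (6), in $F_2$ the piece $\pi(E(Q_\beta))$ is replaced by $\pi(E(Q_\gamma))$, and $E(Q_\gamma)$ contains $U_\gamma$, that is, $\gamma$ $a$'s without a separator between them. We claim that a $c$ precedes them in $F_2$. If $Q_\gamma\ni c^\circ$, then $E(Q_\gamma)$ contains $c^\circ$ before $U_\gamma$. If $Q_\gamma\not\ni c^\circ$, then $Q_\beta\not\ni c^\circ$, by the same bit. As $Q_\beta$ contains $U_\beta$, it lies right of $c^\circ$ in $E_\beta$. This $c^\circ$ is either a terminal at the cut of $d_\beta$, or lies in an $O\in\mathrm{Crit}_\beta$ left of $Q_\beta$ with bit "contains $c^\circ$", and then its replacement $\pi(E(\varphi(O)))$ also contains a $c$. So the $\gamma$ $a$'s lie in one separator-free stretch of $F_2$ after a $c$, and (7) gives $N_2\ge\gamma$.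

**Step 15: $N_1+N_2=\beta+\gamma$.** The crossing-over only redistributes the two budgets.

For $O\in\mathrm{Crit}_\nu$ let $\chi(O)$ be the number of $a$'s of $x_{l,0}$ in its yield, and let $n_\nu$ be the number of $a$'s of $x_{l,0}$ that are terminals at the cut. So
$$\nu=|x_{l,0}|_a=n_\nu+\sum_{O\in\mathrm{Crit}_\nu}\chi(O)\qquad(\nu\in\{\beta,\gamma\}).\tag{8}$$
Since $\varphi$ preserves labels, each critical occurrence is replaced by one of the same kind:

* An occurrence containing $e$ but not $c^\circ$ has $E$-portion $et$ with $t$ a prefix of $x_{l,0}$; so has its replacement.
* An occurrence inside $x_{l,0}$ has all bits $0$ (it is not $Q_\nu$, which contains $U_\nu$), and by its label it is replaced by one inside the other $x_{l,0}$.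
* An occurrence containing $c^\circ$ has $E$-portion $tc\cdots$ with $t$ a suffix of $x_{l,0}$ or, if it also contains $e$, $E$-portion $e\,x_{l,0}\,c\cdots$. It is replaced by one of the same kind.
* All other critical occurrences lie right of $c^\circ$: those labeled so, $Q_\nu$ if it does not contain $c^\circ$, and the one containing $\#$ if it does not contain $c^\circ$. They have $\chi=0$ and are replaced by occurrences of the same kind.

Hence the first $c$ of $F_1$, and likewise of $F_2$, is the one arising at the place of $c^\circ$. Before it, each terminal $a$ of $x_{l,0}$ contributes one $a$, and each critical occurrence contributes the $\chi$-value of its replacement, or its own $\chi$-value if it is unmatched: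
$$N_1=n_\gamma+\sum_{O\in\mathrm{Crit}_\beta}\chi(O)+\sum_{O'\in\mathrm{Crit}_\gamma\setminus\varphi(\mathrm{Crit}_\beta)}\chi(O'),\qquad N_2=n_\beta+\sum_{O\in\mathrm{Crit}_\beta}\chi(\varphi(O)).$$
Adding, the sum over $\varphi(\mathrm{Crit}_\beta)$ in $N_2$ and the sum over its complement in $N_1$ combine to the sum over $\mathrm{Crit}_\gamma$. By (8), $N_1+N_2=\beta+\gamma$.

**Step 16: contradiction.** By Steps 13–15, $\beta+\gamma=N_1+N_2\ge2\gamma$, which contradicts $\beta<\gamma$. With $\beta=20$, $\gamma=21$, say, one would need two budgets of at least $21$ each, with only $41$ $a$'s to pay for them. So $M'$ contains only finitely many of the $W_\nu$. This proves part 2 of the Theorem, and with it the Corollary: the class of context-free matrix languages is not closed under Kleene star. $\blacksquare$
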